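# Dense Nonstationary Ideals and the Size of the Continuum

## 1. A normal ideal with a two-element quotient

Throughout, $\kappa$ is a regular uncountable cardinal and $I$ is a proper ideal on $\kappa$ that contains all bounded subsets of $\kappa$. We write $I^*=\{\kappa\setminus X:X\in I\}$ for the dual filter and $I^+=\mathscr P(\kappa)\setminus I$ for the positive sets. Since bounded sets lie in $I$, positive sets are unbounded. A positive set stays positive when a set from $I$ is removed from it.

**Definition (normality).** $I$ is *normal* if whenever $S\in I^+$ and $g:S\to\kappa$ is regressive (that is, $g(k)<k$ for all $k\in S$), $g$ is constant on some set in $I^+$.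

The example to keep in mind is $\mathrm{NS}_{\omega_1}$, the ideal of nonstationary subsets of $\omega_1$. It is normal by Fodor's theorem, its positive sets are the stationary sets, and $\mathrm{NS}_{\omega_1}^*$ consists of the sets that include a club.

We use three consequences of normality all the time.

**(N1)** *$I^*$ is closed under diagonal intersections.* If $X_\xi\in I^*$ for $\xi<\kappa$, then $\{k:\forall\xi<k\ (k\in X_\xi)\}\in I^*$. Otherwise, for each $k$ in the positive complement, pick $\xi_k<k$ with $k\notin X_{\xi_k}$. Normality gives one $\xi$ that works for a positive set of $k$, and that set is included in $\kappa\setminus X_\xi\in I$, which is absurd.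

**(N2)** *$I$ is $\kappa$-complete.* Let $\lambda<\kappa$ and $A_\alpha\in I$ for $\alpha<\lambda$. If $k>\lambda$ and $k\in A_\alpha$ for some $\alpha<\lambda$, then $\alpha<k$. So $\bigcup_{\alpha<\lambda}A_\alpha$ is included in the union of the bounded set $\lambda+1$ and the diagonal union $\{k:\exists\alpha<k,\ \alpha<\lambda,\ k\in A_\alpha\}$. The latter is in $I$ by (N1), applied to complements.

**(N3)** *Every club $C\subseteq\kappa$ is in $I^*$.* If not, then $\kappa\setminus(C\cup(\min C+1))$ is positive. For $k$ in it, $\sup(C\cap k)$ belongs to $C$ because $C$ is closed, so it is not $k$, and hence it is below $k$. So $k\mapsto\sup(C\cap k)$ is regressive there and is constant, say with value $\beta$, on a positive set. But each such $k$ is at most $\min(C\setminus(\beta+1))$, so the fibre is bounded, a contradiction.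

**Definition (cofinality).** $\operatorname{cof}(I)$ is the least size of a family $\mathcal B\subseteq I^*$ such that every $A\in I^*$ includes some $B\in\mathcal B$.

For example, for the ideal of bounded subsets of $\omega_1$ the sets $\omega_1\setminus\eta$ form such a family. No countable family works, because countably many co-bounded sets have bounds with a countable supremum $\eta$, and then none of them is included in $\omega_1\setminus(\eta+1)$. So the cofinality of that ideal is $\aleph_1$.

Here is the easy case. Suppose that $\mathscr P(\kappa)/I$ has just two elements.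

**Proposition 1.** Let $I$ be normal and suppose that every subset of $\kappa$ is in $I$ or in $I^*$. Let $\lambda<\kappa$ be an infinite cardinal. Then every $F:\kappa\to2^\lambda$ is constant on a set $A\in I^*$, and $2^\lambda\le\operatorname{cof}(I)$.

*Proof.* For each $\alpha<\lambda$ one of the sets $\{k:F(k)(\alpha)=0\}$, $\{k:F(k)(\alpha)=1\}$ is in $I^*$. Call it $A_\alpha$. By (N2), $A=\bigcap_{\alpha<\lambda}A_\alpha\in I^*$, and $F$ is constant on $A$.

Now read this as a prediction. If $B\in I^*$, $B\subseteq A$, and $k\in B$ is not the least element of $B$, then $F(k)$ is the common value of $F$ on $B\cap k$. So $F(k)$ is computed from $F\restriction k$ and $B\cap k$. Let $\{B_\gamma:\gamma<\mu\}$ witness $\operatorname{cof}(I)=\mu$, and suppose $2^\lambda>\mu$. By recursion on $k$, choose $F(k)\in2^\lambda$ different, for every $\gamma<\mu$, from the common value of $F$ on $B_\gamma\cap k$ whenever there is one. This is possible because at most $\mu<2^\lambda$ values are forbidden. Take $A$ for this $F$, then $\gamma$ with $B_\gamma\subseteq A$, and then $k\in B_\gamma$ that is not the minimum. The prediction from $B_\gamma$ is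 correct at $k$, and $F(k)$ was chosen to refute it. This is a contradiction. $\square$

The special case never occurs on $\omega_1$. Indeed, with $\kappa=\omega_1$ and $\lambda=\omega$, an injection $F:\omega_1\to2^\omega$ would be constant on some $A\in I^*$, so $A$ would have at most one point and would be in $I$. Still, the second half of the proof did not use maximality except through the prediction. So we ask: what changes if the quotient is not two-element, but has a *dense set of size at most $\kappa$*? And what does that say about $\mathrm{NS}_{\omega_1}$?

## 2. Density, saturation, and the statements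

**Definition (density).** A *dense set of size at most $\kappa$* in $\mathscr P(\kappa)/I$ amounts to a list $\{T_\xi:\xi<\kappa\}\subseteq I^+$, repetitions allowed, such that every $S\in I^+$ has some $\xi$ with $T_\xi\setminus S\in I$. For $\kappa=\omega_1$ and $I=\mathrm{NS}_{\omega_1}$ we say that $\mathrm{NS}_{\omega_1}$ is *$\aleph_1$-dense*: there are $\aleph_1$ many stationary sets such that every stationary set includes one of them modulo a nonstationary set.

When $I$ is maximal, the single set $T_0=\kappa$ is dense. For a non-example, take the ideal of countable subsets of $\omega_1$. Given uncountable sets $T_\xi$ $(\xi<\omega_1)$, list them so that each occurs $\aleph_1$ times, and at stage $i$ choose two new points $x_i\ne y_i$ from the $i$-th set in the list. Let $S=\{x_i:i<\omega_1\}$. It is uncountable, but each $T_\xi\setminus S$ contains $\aleph_1$ many of the $y_i$. So no $T_\xi$ is included in $S$ modulo countable, and the family was not dense.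

The question, asked in "WHAT MAKES THE CONTINUUM $\aleph_2$", is this: if $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, must the continuum be $\aleph_2$? The answer is yes, in ZFC and with no further hypothesis.

**Theorem 2.** If $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, then $2^{\aleph_0}=2^{\aleph_1}=\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$.

The proof has three independent parts. The first generalizes Proposition 1.

**Theorem 3.** Let $\kappa$ be regular uncountable and let $I$ be a proper normal ideal on $\kappa$ containing the bounded sets, such that $\mathscr P(\kappa)/I$ has a dense set of size $\le\kappa$. Then $2^\lambda\le\operatorname{cof}(I)$ for every infinite cardinal $\lambda<\kappa$.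

The second part computes the right-hand side, from a weaker hypothesis. We call $\mathrm{NS}_{\omega_1}$ *$\aleph_2$-saturated* if there are no $\aleph_2$ stationary sets with pairwise nonstationary intersections.

**Theorem 4.** If $\mathrm{NS}_{\omega_1}$ is merely $\aleph_2$-saturated, then $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$.

The third part, Proposition 12 in Section 6, says that density gives $2^{\aleph_1}=2^{\aleph_0}$, so that CH fails. Finally, density cannot be replaced by saturation in Theorem 2, because of the following supplement.

**Proposition 5.** If $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated and $\nu$ is any cardinal, then $\mathrm{Add}(\omega,\nu)$ forces that $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated.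

Density and saturation are linked as follows.

**Lemma 6.** If $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, it is $\aleph_2$-saturated.

*Proof.* Let $\mathcal D$ be dense with $|\mathcal D|=\aleph_1$, and let $\mathcal S$ be a family of stationary sets with pairwise nonstationary intersections. For $S\in\mathcal S$ pick $T_S\in\mathcal D$ with $T_S\setminus S$ nonstationary. If $S\ne S'$ and $T_S=T_{S'}=T$, then $T$ is included in $S\cap S'$ modulo a nonstationary set, so $T$ is nonstationary, a contradiction. So $S\mapsto T_S$ is injective and $|\mathcal S|\le\aleph_1$. $\square$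

## 3. Coordinates decided by pieces, and two predictions that fail

Fix $\kappa,I$ as in Theorem 3, a dense list $\{T_\xi:\xi<\kappa\}$, and an infinite cardinal $\lambda<\kappa$. In Proposition 1 every coordinate of $F$ was constant almost everywhere. With many pieces, a coordinate is constant almost everywhere on suitable pieces, and almost every $k$ lies in a suitable piece of index below $k$.

**Lemma 7.** Let $f:\kappa\to2$. Say that $\xi$ *decides* $f$ if there is $s\in2$ with $\{l\in T_\xi:f(l)\ne s\}\in I$. For all $k$ in a set in $I^*$ there is $\xi<k$ such that $k\in T_\xi$ and $\xi$ decides $f$.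

*Proof.* Let $S$ be the set of $k$ for which this fails, and suppose $S\in I^+$. For some $\varepsilon\in2$ the set $S'=\{k\in S:f(k)=\varepsilon\}$ is positive. Choose $\xi$ with $T_\xi\setminus S'\in I$. Since $\{l\in T_\xi:f(l)\ne\varepsilon\}\subseteq T_\xi\setminus S'$, $\xi$ decides $f$. The set $T_\xi\cap S'$ is positive, hence unbounded, so it contains some $k>\xi$. Then $\xi<k$, $k\in T_\xi$ and $\xi$ decides $f$, although $k\in S$. This is a contradiction. $\square$

Let us try this on two functions $F:\kappa\to2^\lambda$. First, let $F$ have value $x$ on a set $S$ and value $y$ off $S$. Apply Lemma 7 to the characteristic function of $S$. For almost all $k\in S$ we get a deciding $T_\xi\ni k$ with $\xi<k$. For almost all $k$ the value decided is the value at $k$, because by (N1) almost every $k$ avoids all the exceptional sets of indices $\xi<k$. So $T_\xi$ is included in $S$ modulo $I$, and this one piece decides all coordinates at once. Second, let $F$ be injective. Then no single piece decides all coordinates: if $T_\xi$ did, then by (N2) $F$ would be constant on $T_\xi$ minus a set in $I$, so $T_\xi$ would be a set in $I$ plus at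 most one point. So the piece must be allowed to depend on the coordinate $\alpha<\lambda$.

**Counting tables.** The natural first attempt is to describe $F$ by its table of decided values: $s_{\xi,\alpha}$ is the value decided by $T_\xi$ for the coordinate $l\mapsto F(l)(\alpha)$, when there is one. For almost all $k$, $F(k)(\alpha)=s_{\xi,\alpha}$ for a suitable $\xi<k$ with $k\in T_\xi$, so $F(k)$ is computed from $k$ and the part of the table below $k$. To copy Proposition 1, we would choose $F(k)$ to avoid everything that a table can predict at $k$. This stops at once. If $k>0$ and $k\in T_0$, the table with $s_{0,\alpha}=z(\alpha)$ for all $\alpha$ predicts $z$ at $k$, and $z$ was arbitrary. Every value is predicted by some table, so nothing can be avoided.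

**Reading the table from the past.** So we should not guess the table but read it from $F\restriction k$: the value $s_{\xi,\alpha}$ should be the value of $F(l)(\alpha)$ for $l\in T_\xi\cap k$. The obstacle is the exceptional set $\{l\in T_\xi:F(l)(\alpha)\ne s_{\xi,\alpha}\}$. It is in $I$, but it may be cofinal in many $k$. No cleverness can repair this using $F\restriction k$ alone: given any rule $\Phi(k,u)$, the recursion that chooses $F(k)\ne\Phi(k,F\restriction k)$ produces an $F$ for which the rule is wrong at every $k$.

**What helps.** The exceptions can be discarded by restricting attention to a suitable $A\in I^*$. If the rule also sees $A\cap k$, it can read the table without errors. There are too many possible sets $A\cap k$ to diagonalize against all of them. But if the reading still works for every $B\subseteq A$ in $I^*$, then only sets $B$ from a base of $I^*$ matter, and there are $\operatorname{cof}(I)$ of those. One worry remains: the rule does not know which $\xi$ decide the coordinate $\alpha$, and it might read a wrong value off a piece that merely looks constant below $k$. This is where overlaps come in. If two pieces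 of index below $k$ both contain $k$, then for almost all $k$ their overlap is positive and meets $B$ cofinally below $k$, so two readings cannot disagree.

## 4. Predicting $F(k)$ from $F\restriction k$ and $B\cap k$

For $k<\kappa$, $u:k\to2^\lambda$ and $b\subseteq k$, call $z\in2^\lambda$ *$(k,u,b)$-good* if for every $\alpha<\lambda$ there are $\xi,\zeta<k$ with $k\in T_\xi$ such that
$$u(l)(\alpha)=z(\alpha)\quad\text{for all } l\in T_\xi\cap b\text{ with }\zeta<l<k. \tag{1}$$
Let $\Psi(k,u,b)$ be the good $z$ if there is exactly one, and the constant function $0$ otherwise. The function $\Psi$ depends on the list $\langle T_\xi:\xi<\kappa\rangle$ and on nothing else.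

In the two-element case with all $T_\xi=\kappa$, take $k$ to be a limit point of $b$. Then $z$ is good exactly when each coordinate $u(l)(\alpha)$ is eventually equal to $z(\alpha)$ for $l\in b$, so $\Psi$ reads off the coordinatewise eventual value along $b$.

**Lemma 8.** For every $F:\kappa\to2^\lambda$ there is $A\in I^*$ such that for every $B\in I^*$ with $B\subseteq A$,
$$\{k<\kappa:F(k)=\Psi(k,F\restriction k,B\cap k)\}\in I^*.$$

*Proof.*

**Step 1: the table.** We record which pieces decide which coordinates. For $\alpha<\lambda$ let $D_\alpha$ be the set of $\xi$ for which there is $s\in2$ with $\{l\in T_\xi:F(l)(\alpha)\ne s\}\in I$. This $s$ is unique because $T_\xi\in I^+$. Write it as $s_{\xi,\alpha}$. For $\xi\in D_\alpha$ put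
$$A_{\xi,\alpha}=\{l<\kappa:l\notin T_\xi\text{ or }F(l)(\alpha)=s_{\xi,\alpha}\}\in I^*.$$

**Step 2: the set $A$.** We collect the $k$ at which the table can be used and is correct. Let $A$ be the set of $k<\kappa$ such that

1. for all $\alpha<\lambda$ there is $\xi<k$ with $\xi\in D_\alpha$ and $k\in T_\xi$;
2. for all $\alpha<\lambda$ and all $\xi<k$ with $\xi\in D_\alpha$, we have $k\in A_{\xi,\alpha}$.

We check that $A\in I^*$. For fixed $\alpha$, condition 1 holds on a set in $I^*$ by Lemma 7 applied to $f(l)=F(l)(\alpha)$. By (N2) it holds for all $\alpha<\lambda$ simultaneously on a set in $I^*$. For condition 2, the set $X_\xi=\bigcap\{A_{\xi,\alpha}:\alpha<\lambda,\ \xi\in D_\alpha\}$ is in $I^*$ by (N2), where an empty intersection is $\kappa$. The set of $k$ satisfying condition 2 is the diagonal intersection of the $X_\xi$, so it is in $I^*$ by (N1).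

**Step 3: accidental overlaps.** We show that for almost all $k$, pieces of small index that meet at $k$ have a positive overlap. Let
$$H=\{k:\text{for all }\xi,\xi'<k,\text{ if }k\in T_\xi\cap T_{\xi'}\text{ then }T_\xi\cap T_{\xi'}\in I^+\}.$$
If $H\notin I^*$, each $k$ in the positive set $\kappa\setminus H$ has $\xi_k,\xi'_k<k$ with $k\in T_{\xi_k}\cap T_{\xi'_k}\in I$. Apply normality to $k\mapsto\xi_k$, and then, on the positive set obtained, to $k\mapsto\xi'_k$. We get fixed $\xi,\xi'$ with $T_\xi\cap T_{\xi'}\in I$ and a positive set included in $T_\xi\cap T_{\xi'}$, which is absurd. So $H\in I^*$.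

**Step 4: positive overlaps show below $k$.** Now let $B\in I^*$ with $B\subseteq A$. Let $G$ be the set of limit ordinals $k<\kappa$ such that for all $\xi,\xi'<k$ with $T_\xi\cap T_{\xi'}\in I^+$, the set $T_\xi\cap T_{\xi'}\cap B\cap k$ is unbounded in $k$. We show $G\in I^*$. If $T_\xi\cap T_{\xi'}\in I^+$, then $T_\xi\cap T_{\xi'}\cap B$ is positive, hence unbounded in $\kappa$, and its limit points form a club $C_{\xi,\xi'}$. For the other pairs let $C_{\xi,\xi'}=\kappa$. For each $\xi$ the diagonal intersection $C_\xi$ of the $C_{\xi,\xi'}$ over $\xi'$ is a club, and so is the diagonal intersection of the $C_\xi$. A limit ordinal $k$ in it belongs to $C_{\xi,\xi'}$ for all $\xi,\xi'<k$, so $k\in G$. Thus $G$ includes a club, and $G\in I^*$ by (N3).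

Let $k\in A\cap H\cap G$, a set in $I^*$. We show that $F(k)$ is the unique $(k,F\restriction k,B\cap k)$-good $z$. This proves the lemma.

**Step 5: $F(k)$ is good.** Let $\alpha<\lambda$. Take $\xi<k$ from condition 1, and let $\zeta=\xi$. Condition 2 at $k$ gives $F(k)(\alpha)=s_{\xi,\alpha}$, since $k\in T_\xi$. If $l\in T_\xi\cap B$ and $\xi<l<k$, then $l\in A$ because $B\subseteq A$, and condition 2 at $l$ gives $F(l)(\alpha)=s_{\xi,\alpha}=F(k)(\alpha)$. This is (1) for $z=F(k)$.

**Step 6: nothing else is good.** Let $z,z'$ both be good, and let $\alpha<\lambda$. Let $\xi,\zeta$ witness (1) for $z$ at $\alpha$, and let $\xi',\zeta'$ witness it for $z'$. Since $k\in T_\xi\cap T_{\xi'}$ and $k\in H$, the overlap $T_\xi\cap T_{\xi'}$ is positive. Since $k\in G$, there is $l\in T_\xi\cap T_{\xi'}\cap B$ with $\max(\zeta,\zeta')<l<k$. Then $z(\alpha)=F(l)(\alpha)=z'(\alpha)$. As $\alpha$ was arbitrary, $z=z'$. $\square$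

**Proof of Theorem 3.** We repeat the diagonalization of Proposition 1 against $\Psi$. Let $\{B_\gamma:\gamma<\mu\}\subseteq I^*$ witness $\operatorname{cof}(I)=\mu$, and suppose $2^\lambda>\mu$. By recursion on $k<\kappa$ choose
$$F(k)\in2^\lambda\setminus\{\Psi(k,F\restriction k,B_\gamma\cap k):\gamma<\mu\}.$$
Take $A$ from Lemma 8 for this $F$, and $\gamma$ with $B_\gamma\subseteq A$. By Lemma 8 with $B=B_\gamma$, the set of $k$ with $F(k)=\Psi(k,F\restriction k,B_\gamma\cap k)$ is in $I^*$. It is nonempty because $I$ is proper. This contradicts the choice of $F(k)$. $\square$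

## 5. Under saturation, $\aleph_2$ many clubs suffice

We now prove Theorem 4. To find a small base of clubs, we use that a club $C$ is controlled by the function $i\mapsto\min(C\setminus(i+1))$. So we want $\aleph_2$ many functions that dominate all functions $\omega_1\to\omega_1$ on clubs.

For $0<\gamma<\omega_2$ fix a surjection $e_\gamma:\omega_1\to\gamma$, and let
$$h_\gamma(i)=\operatorname{otp}(e_\gamma[i])<\omega_1.$$
For countable $\gamma$ we have $e_\gamma[i]=\gamma$ for all large $i$, so $h_\gamma(i)=\gamma$ eventually. If $e_{\omega_1}$ is the identity, then $h_{\omega_1}(i)=i$. If $e_{\omega_1+1}(0)=\omega_1$ and $e_{\omega_1+1}(1+j)=j$, then for limit $i>0$ we have $e_{\omega_1+1}[i]=i\cup\{\omega_1\}$, so $h_{\omega_1+1}(i)=i+1$.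

**Lemma 9.** If $0<\gamma<\delta<\omega_2$, then $h_\gamma<h_\delta$ on a club.

*Proof.* Choose $j_0$ with $e_\delta(j_0)=\gamma$. For each $j<\omega_1$ there is $j'$ with $e_\delta(j')=e_\gamma(j)$, and if $e_\delta(j)<\gamma$ there is $j''$ with $e_\gamma(j'')=e_\delta(j)$. The limit ordinals $i>j_0$ closed under chosen functions $j\mapsto j'$ and $j\mapsto j''$ form a club. For such $i$ we have $e_\gamma[i]=e_\delta[i]\cap\gamma$ and $\gamma\in e_\delta[i]$. So $e_\gamma[i]$ is a proper initial segment of $e_\delta[i]$, and $h_\gamma(i)<h_\delta(i)$. $\square$

Assume from now on in this section, up to the proof of Theorem 4, that $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated.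

**Lemma 10.** For every $f:\omega_1\to\omega_1$ there is $\gamma$ with $0<\gamma<\omega_2$ and $f\le h_\gamma$ on a club.

*Proof.*

**Step 1: a local version.** We claim that every stationary $S$ has a stationary subset on which $f\le h_\gamma$ for some $\gamma$. Suppose that $S$ has none. Then for each $\gamma$, $h_\gamma(i)<f(i)$ for all $i\in S$ outside a nonstationary set. Fix injections $\pi_i:f(i)\to\omega$ for $i<\omega_1$. Since a countable union of nonstationary sets is nonstationary, for each $\gamma$ there is $n_\gamma<\omega$ such that
$$X_\gamma=\{i\in S:h_\gamma(i)<f(i),\ \pi_i(h_\gamma(i))=n_\gamma\}$$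
is stationary. For some $n$ we have $n_\gamma=n$ for $\aleph_2$ many $\gamma$. Let $\gamma<\delta$ be two of these. If $i\in X_\gamma\cap X_\delta$, then $\pi_i(h_\gamma(i))=n=\pi_i(h_\delta(i))$, so $h_\gamma(i)=h_\delta(i)$. By Lemma 9, $X_\gamma\cap X_\delta$ is disjoint from a club. So these $\aleph_2$ many sets $X_\gamma$ contradict saturation.

**Step 2: gluing.** We combine the local bounds into one. By Zorn's lemma let $\mathcal W$ be a maximal family, with pairwise nonstationary intersections, of stationary sets $W$ on which $f\le h_{\gamma_W}$ for some $\gamma_W$. By saturation $|\mathcal W|\le\aleph_1$, so there is $\gamma<\omega_2$ above all $\gamma_W$ and above $0$. Suppose that $R=\{i:f(i)>h_\gamma(i)\}$ is stationary. By Step 1 there is a stationary $W'\subseteq R$ on which $f\le h_{\gamma'}$ for some $\gamma'$. By maximality $W'\cap W$ is stationary for some $W\in\mathcal W$. But by Lemma 9, for all $i\in W$ outside a nonstationary set, $f(i)\le h_{\gamma_W}(i)\le h_\gamma(i)$, so $i\notin R$. This contradicts $W'\subseteq R$. Hence $R$ is nonstationary, and $f\le h_\gamma$ on a club. $\square$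

Lemma 10 bounds each $f$ *on a club*, and that club is again something to be controlled. We will iterate $\omega$ times. To pass to the limit we need functions that increase modulo bounded sets rather than modulo nonstationary sets. So, by recursion on $0<\gamma<\omega_2$, define
$$k_\gamma(i)=\sup\bigl(\{h_\gamma(i)\}\cup\{k_{e_\gamma(l)}(i):l<i,\ e_\gamma(l)>0\}\bigr).$$
This is a supremum of countably many countable ordinals, so it is below $\omega_1$. Two properties are immediate:

- $h_\gamma\le k_\gamma$ everywhere;
- if $0<\delta<\gamma$, there is $i_{\delta\gamma}<\omega_1$ with $k_\delta(i)\le k_\gamma(i)$ for all $i\ge i_{\delta\gamma}$. Indeed, choose $l$ with $e_\gamma(l)=\delta$ and let $i_{\delta\gamma}=l+1$.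

Let $E_\gamma$ be the club of all nonzero limit ordinals $e<\omega_1$ such that $k_\gamma(i)<e$ for all $i<e$.

**Lemma 11.** Every club $C\subseteq\omega_1$ includes $E_\gamma\setminus\eta$ for some $0<\gamma<\omega_2$ and $\eta<\omega_1$. Hence $\operatorname{cof}(\mathrm{NS}_{\omega_1})\le\aleph_2$.

*Proof.*

**Step 1: iterate the domination.** Put $C_0=C$. Given a club $C_n$, let $f_n(i)=\min(C_n\setminus(i+1))$. By Lemma 10 and $h_\gamma\le k_\gamma$, choose $0<\gamma_n<\omega_2$ and a club $C_{n+1}\subseteq C_n$ such that $f_n(i)\le k_{\gamma_n}(i)$ for $i\in C_{n+1}$. Let $C_\omega=\bigcap_nC_n$, a club. Choose $\gamma<\omega_2$ above all $\gamma_n$, and let $i_*=\sup_ni_{\gamma_n\gamma}<\omega_1$.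

**Step 2: gaps of $C_\omega$ are bounded by $k_\gamma$.** We claim that if $i\in C_\omega$ and $i\ge i_*$, then $C_\omega\cap(i,k_\gamma(i)]\ne\emptyset$. For all $n$ we have $f_n(i)\le k_{\gamma_n}(i)$ because $i\in C_{n+1}$, and $k_{\gamma_n}(i)\le k_\gamma(i)$ because $i\ge i_*$. Also $f_n(i)$ is nondecreasing in $n$, because the $C_n$ decrease. Let $i_1=\sup_nf_n(i)$, so $i<i_1\le k_\gamma(i)$. For each $m$ and each $n\ge m$, $f_n(i)\in C_n\subseteq C_m$. Since $i_1=\sup_{n\ge m}f_n(i)$ and $C_m$ is closed, $i_1\in C_m$. So $i_1\in C_\omega$.

**Step 3: closure points of $k_\gamma$ are in $C$.** Let $\theta=\min(C_\omega\setminus i_*)$ and $\eta=\theta+1$. Let $e\in E_\gamma\setminus\eta$ and $s=\sup(C_\omega\cap e)$. Since $\theta\in C_\omega\cap e$, $s\ge\theta\ge i_*$. If $s<e$, then $s\in C_\omega$ because $C_\omega$ is closed, and Step 2 gives an element of $C_\omega$ in $(s,k_\gamma(s)]$. Because $e\in E_\gamma$, we have $k_\gamma(s)<e$. So this element is below $e$ and above $s$, contradicting the choice of $s$. Hence $s=e$, and $e\in C_\omega\subseteq C$.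

The family of all $E_\gamma\setminus\eta$ with $0<\gamma<\omega_2$ and $\eta<\omega_1$ consists of clubs and has size at most $\aleph_2$. Every set in $\mathrm{NS}_{\omega_1}^*$ includes a club, so it includes a member of this family. $\square$

**Proof of Theorem 4.** Lemma 11 is the upper bound. For the lower bound, which holds in ZFC, we show that $\aleph_1$ many members of $\mathrm{NS}_{\omega_1}^*$ never suffice. Shrinking them, we may take them to be clubs $C_\xi$ $(\xi<\omega_1)$. Choose recursively $c_\xi\in C_\xi$ with $c_\xi>\sup_{\eta<\xi}c_\eta$. The map $\delta\mapsto\sup_{\xi<\delta}c_\xi$ on nonzero limit ordinals $\delta<\omega_1$ is strictly increasing and continuous, so its range $K$ is a club. No $c_\xi$ is in $K$: if $\delta\le\xi$ then $\sup_{\eta<\delta}c_\eta\le\sup_{\eta<\xi}c_\eta<c_\xi$, and if $\delta>\xi$ is a limit then $\sup_{\eta<\delta}c_\eta\ge c_{\xi+1}>c_\xi$. So $K$ includes no $C_\xi$. Hence $\operatorname{cof}(\mathrm{NS}_{\omega_1})\ge\aleph_2$. $\square$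

## 6. Coding a subset of $\omega_1$ by one hereditarily countable set

Theorems 3 and 4, with Lemma 6, give $2^{\aleph_0}\le\aleph_2$ from density. It remains to exclude CH. That $\aleph_1$-density implies the failure of CH is due to Shelah. The following self-contained argument uses Lemma 8 again.

**Proposition 12.** If $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, then $2^{\aleph_1}=2^{\aleph_0}$.

We take $\kappa=\omega_1$, $\lambda=\omega$ and $I=\mathrm{NS}_{\omega_1}$. Lemma 8 then says:
$$\text{for every }F:\omega_1\to2^\omega\text{ and club }C\text{ there are clubs }C''\subseteq C'\subseteq C\text{ with }F(k)=\Psi(k,F\restriction k,C'\cap k)\text{ for all }k\in C''. \tag{2}$$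
Indeed, let $A$ be as in Lemma 8, let $C'$ be a club included in $A\cap C$, apply Lemma 8 with $B=C'$, and let $C''\subseteq C'$ be a club included in the resulting set.

Suppose that $X\subseteq\omega_1$ is coded by a function $F_0:\omega_1\to2^\omega$. By (2), at $k\in C''$ the value $F_0(k)$ is determined by $F_0\restriction k$ and $C'\cap k$. This does not yet let us continue past $k$: we do not know $F_0$ and $C'$ between $k$ and the next point of $C''$. We can store that missing countable information in a real $F_1(k)$. But to know $F_1(k)$ we must predict it, which needs a second club, whose missing parts are stored in $F_2(k)$, and so on. After $\omega$ rounds the system is closed.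

*Proof.* Recall that $H(\omega_1)$, the set of hereditarily countable sets, has size $2^{\aleph_0}$, and fix an injection $c:H(\omega_1)\to2^\omega$. Let $X\subseteq\omega_1$.

**Step 1: the functions and clubs.** Let $F_0(k)$ be the constant sequence $1$ if $k\in X$, and the constant sequence $0$ otherwise. Let $C'_{-1}=\omega_1$. Given $F_m$ for $m\le n$ and the earlier clubs, use (2) to choose clubs $C'_n\subseteq C_n\subseteq C'_{n-1}$ with
$$F_n(k)=\Psi(k,F_n\restriction k,C_n\cap k)\qquad(k\in C'_n). \tag{3}$$
Then, for every $k<\omega_1$, let $\eta_n(k)=\min(C'_n\setminus(k+1))$ and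
$$F_{n+1}(k)=c\bigl(\langle(F_m\restriction\eta_n(k),\,C_m\cap\eta_n(k)):m\le n\rangle\bigr). \tag{4}$$
The argument of $c$ is hereditarily countable, so $F_{n+1}:\omega_1\to2^\omega$ is defined. Let $C_\omega=\bigcap_nC'_n$, which is a club, and $k_0=\min C_\omega$. For $k\in C_\omega$ put
$$d(k)=\langle(F_m\restriction k,\,C_m\cap k):m<\omega\rangle\in H(\omega_1).$$

**Step 2: from $k\in C_\omega$ to the next point of $C_\omega$.** We show that a fixed function, not depending on $X$, computes the next pair from $(k,d(k))$. Since $k\in C'_m$ for all $m$, (3) gives $F_m(k)=\Psi(k,F_m\restriction k,C_m\cap k)$. So all values $F_m(k)$ are computed from $(k,d(k))$. By (4), decoding $F_{n+1}(k)$ with $c$ yields $F_m\restriction\eta_n(k)$ and $C_m\cap\eta_n(k)$ for $m\le n$. In particular it yields $\eta_n(k)$, the domain of $F_0\restriction\eta_n(k)$.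

Because the $C'_n$ decrease, $\eta_n(k)$ is nondecreasing in $n$. Let $k^+=\sup_n\eta_n(k)>k$. For $n\ge m$ we have $\eta_n(k)\in C'_n\subseteq C'_m$, and $C'_m$ is closed, so $k^+\in C'_m$. Thus $k^+\in C_\omega$. If some $x\in C_\omega$ satisfied $k<x<k^+$, then $x<\eta_n(k)$ for some $n$, although $x\in C'_n$ and $x>k$. This contradicts the minimality of $\eta_n(k)$. So $k^+$ is the next element of $C_\omega$ after $k$. Moreover
$$F_m\restriction k^+=\bigcup_{n\ge m}F_m\restriction\eta_n(k),\qquad C_m\cap k^+=\bigcup_{n\ge m}C_m\cap\eta_n(k).$$
So $(k^+,d(k^+))$ is obtained from $(k,d(k))$ by a function whose definition mentions only $\Psi$ and $c$.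

**Step 3: limits.** If $k$ is a limit point of $C_\omega$, then $k=\sup(C_\omega\cap k)$. So $k$, each $F_m\restriction k$ and each $C_m\cap k$ are the unions of the corresponding objects at $k'\in C_\omega\cap k$.

**Step 4: injectivity.** By induction along the increasing enumeration of $C_\omega$, the pair $(k_0,d(k_0))$ determines every element $k$ of $C_\omega$ and every $d(k)$. Since $C_\omega$ is unbounded, it determines $F_0$, and hence $X$. So if for each $X$ we fix one run of the construction, the map $X\mapsto(k_0,d(k_0))\in H(\omega_1)$ is injective. Therefore $2^{\aleph_1}\le|H(\omega_1)|=2^{\aleph_0}$, and the other inequality is trivial. $\square$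

## 7. Proof of Theorem 2

Assume that $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense. By Proposition 12, $2^{\aleph_0}=2^{\aleph_1}\ge\aleph_2$. By Lemma 6, $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated, so Theorem 4 gives $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$. By Theorem 3 with $\kappa=\omega_1$, $I=\mathrm{NS}_{\omega_1}$ and $\lambda=\omega$, $2^{\aleph_0}\le\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$. Hence
$$2^{\aleph_0}=2^{\aleph_1}=\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2.\qquad\square$$

So ZFC proves that if $\mathrm{NS}_{\omega_1}$ is $\aleph_1$-dense, then the continuum is $\aleph_2$.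

## 8. Cohen reals preserve saturation

Saturation was enough for Theorem 4. Proposition 5 shows that it is not enough for Theorem 2. Starting from a model in which $\mathrm{NS}_{\omega_1}$ is $\aleph_2$-saturated (consistent relative to large cardinals: Foreman–Magidor–Shelah, *Martin's Maximum*, Ann. of Math. 1988), add many Cohen reals. Then $\mathrm{NS}_{\omega_1}$ is still saturated and $2^{\aleph_0}$ is as large as desired, while $\operatorname{cof}(\mathrm{NS}_{\omega_1})=\aleph_2$ persists by Theorem 4.

Recall that $P=\mathrm{Add}(\omega,\nu)$ is the set of finite partial functions from $\nu\times\omega$ to $2$, ordered by reverse inclusion, and that it is c.c.c. In particular it preserves cardinals. We first need a fact about clubs.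

**Lemma 13.** Let $P$ be c.c.c., and let $p\in P$ force that $\dot C$ is a club in $\omega_1$. Then there is a club $C$ in the ground model with $p\Vdash C\subseteq\dot C$.

*Proof.* By the c.c.c., for each $i<\omega_1$ there are only countably many $j$ such that some $q\le p$ forces $\min(\dot C\setminus(i+1))=j$. Let $g(i)<\omega_1$ be the supremum of these $j$. Let $C$ be the club of nonzero limit ordinals $e<\omega_1$ with $g(i)<e$ for all $i<e$. For $e\in C$, $p$ forces that $\dot C$ has an element in $(i,e)$ for each $i<e$, so that $e\in\dot C$. $\square$

*Proof of Proposition 5.* Suppose that $p\in P$ forces $\langle\dot S_\alpha:\alpha<\omega_2\rangle$ to be stationary sets with pairwise nonstationary intersections.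

**Step 1: ground-model traces.** We replace the names by sets and conditions in $V$. Let $S_\alpha=\{i<\omega_1:\exists q\le p\ \ q\Vdash i\in\dot S_\alpha\}$. Since $p\Vdash\dot S_\alpha\subseteq S_\alpha$, the set $S_\alpha$ is stationary in $V$: a club of $V$ remains a club, so $p$ forces it to meet $\dot S_\alpha$. For $i\in S_\alpha$ choose $q^i_\alpha\le p$ with $q^i_\alpha\Vdash i\in\dot S_\alpha$. We look for $\alpha\ne\beta$ such that $q^i_\alpha$ and $q^i_\beta$ are compatible for stationary many $i$.

**Step 2: a generic ultrafilter containing many $S_\alpha$.** Force with the stationary subsets of $\omega_1$ modulo $\mathrm{NS}_{\omega_1}$. Two conditions are incompatible exactly when their intersection is nonstationary, so saturation says that this forcing has the $\omega_2$-c.c. Let $U$ be the generic ultrafilter and $Y=\{\alpha<\omega_2^V:S_\alpha\in U\}$. We claim that some condition forces $|Y|=\omega_2^V$. Otherwise it is forced that $|Y|<\omega_2^V$. By the $\omega_2$-c.c., $\omega_2^V$ remains a regular cardinal, so $Y$ is forced to be bounded in it. Take a maximal antichain of conditions deciding a bound. It has size at most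 $\aleph_1$, so there is one $\beta<\omega_2$ such that $Y\subseteq\beta$ is forced. But the condition $S_\beta$ forces $\beta\in Y$, a contradiction. Let $U$ contain a condition as claimed.

**Step 3: two compatible conditions in the ultrapower.** Let $j:V\to M$ be the generic ultrapower by $U$. It is well-founded, since saturated ideals are precipitous (see Jech, *Set Theory*, Ch. 22), and we take $M$ transitive. For $\alpha\in Y$ the function $q_\alpha:i\mapsto q^i_\alpha$ has domain $S_\alpha\in U$, so it represents an element $[q_\alpha]$ of $j(P)$, a finite partial function from $j(\nu)\times\omega$ to $2$. Since $\omega_2^V$ is a regular uncountable cardinal in $V[U]$ and $|Y|=\omega_2^V$, there are $\alpha\ne\beta$ in $Y$ with $[q_\alpha]$ and $[q_\beta]$ compatible. This is clear if $[q_\alpha]=[q_\beta]$ for some $\alpha\ne\beta$. Otherwise there are uncountably many distinct finite functions $[q_\alpha]$. Each finite domain carries only finitely many of them, so we may thin out to uncountably many with distinct domains. By the $\Delta$-system lemma in $V[U]$ we may assume that the domains form a $\Delta$-system with a finite root. There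 are finitely many functions from the root to $2$, so two of the functions agree on the root, and their union is a function. By Łoś's theorem
$$S''=\{i\in S_\alpha\cap S_\beta:q^i_\alpha\text{ and }q^i_\beta\text{ are compatible}\}\in U.$$
The set $S''$ is in $V$, and it is stationary in $V$ because $U$ contains only stationary sets of $V$.

**Step 4: a stationary intersection.** We return to $V$, fix these $\alpha,\beta$, and contradict the choice of the names. For $i\in S''$ let $u^i=q^i_\alpha\cup q^i_\beta$, a condition below $p$. Let $\dot G$ name the $P$-generic filter. Suppose that $p$ forces $\{i\in S'':u^i\in\dot G\}$ to be nonstationary. Then $p$ forces some club to be disjoint from this set, and by Lemma 13 there is a club $C\in V$ such that $p$ forces $C$ to be disjoint from it. Take $i\in C\cap S''$. The condition $u^i\le p$ forces $i$ to belong both to $C$ and to $\{i\in S'':u^i\in\dot G\}$, a contradiction. So some $r\le p$ forces $\{i\in S'':u^i\in\dot G\}$ to be stationary. This set is forced to be included in $\dot S_\alpha\cap\dot S_\beta$, because $u^i$ extends both $q^i_\alpha$ and $q^i_\beta$. So $r$ forces $\dot S_\alpha\cap\dot S_\beta$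 to be stationary, which contradicts what $p$ forces. $\square$
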